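
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Almost periodic functionals on Hopf--von Neumann algebras need not form an algebra}


\begin{abstract}
Let $A$ be the predual of a Hopf--von Neumann algebra. We show that the spaces $AP(A)$ and $WAP(A)$ of almost periodic and weakly almost periodic functionals need not be $C^*$-subalgebras of $A'$. In an explicit example $A'$ is a noncommutative analogue of $\ell^\infty$ of a free monoid, and the mechanism is entanglement: compactness is tested on product vectors, and a highly entangled vector is almost orthogonal to all product vectors. On the positive side, both spaces are $C^*$-algebras whenever $A'$ is subhomogeneous. On the negative side, both fail to be algebras already for the Fourier algebra of $SU(2)$. For a compact connected group $G$ it follows that $AP(A(G))$ is a $C^*$-algebra if and only if $WAP(A(G))$ is, if and only if $G$ is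 abelian.
\end{abstract}

\section{The question and the results}

\subsection{Almost periodic functionals}

A \emph{Hopf--von Neumann algebra} is a von Neumann algebra $\mathcal M$ with a comultiplication: a unital, normal, injective $*$-homomorphism $\Gamma:\mathcal M\to\mathcal M\bar\otimes\mathcal M$ such that $(\Gamma\otimes\mathrm{id})\Gamma=(\mathrm{id}\otimes\Gamma)\Gamma$. Its predual $A=\mathcal M_*$, so that $A'=\mathcal M$, is then a Banach algebra for the product
\[
\langle ab,x\rangle=\langle a\otimes b,\Gamma(x)\rangle\qquad(a,b\in A,\ x\in\mathcal M).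
\]
The dual $A'$ is an $A$-bimodule via $\langle b,a\cdot\lambda\rangle=\langle ba,\lambda\rangle$ and $\langle b,\lambda\cdot a\rangle=\langle ab,\lambda\rangle$. A functional $\lambda\in A'$ belongs to $AP(A)$ if the map
\[
A\to A',\qquad a\mapsto a\cdot\lambda,
\]
is compact, and to $WAP(A)$ if it is weakly compact. Both are linear subspaces of the $C^*$-algebra $A'=\mathcal M$, and $AP(A)\subseteq WAP(A)$. Are they $C^*$-subalgebras?

The simplest case suggests that they are. Let $S$ be a monoid, $\mathcal M=\ell^\infty(S)$ and $\Gamma(\lambda)(s,t)=\lambda(st)$, so that $A=\ell^1(S)$ with convolution. For a point mass, $\delta_t\cdot\lambda$ is the translate $s\mapsto\lambda(st)$. The unit ball of $\ell^1(S)$ is the closed absolutely convex hull of the point masses, so $\lambda\in AP(A)$ if and only if the set of translates of $\lambda$ is relatively compact in norm, and $\lambda\in WAP(A)$ if and only if it is relatively weakly compact: these are the almost periodic and weakly almost periodic functions on $S$. Each translate of $\lambda\mu$ is the pointwise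 product of a translate of $\lambda$ and a translate of $\mu$. In a commutative $C^*$-algebra the product of two relatively compact sets is relatively compact, both in norm and weakly (Section~\ref{sec:positive}), so $AP(A)$ and $WAP(A)$ are algebras.

A theorem of Daws states that $AP(M(G))$ and $WAP(M(G))$ are $C^*$-algebras for the measure algebra $M(G)$ of any locally compact group $G$. Here too $A'=M(G)'$, the bidual of $C_0(G)$, is commutative. Whether $AP(A)$ and $WAP(A)$ are necessarily $C^*$-subalgebras of $A'$ for an arbitrary, not necessarily commutative, Hopf--von Neumann algebra $A'$ was posed as an open question in \cite{source}. The answer is no.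

\subsection{Results}

For a von Neumann algebra $N$ put
\begin{equation}\label{eq:free}
F(N)=\prod_{n\ge0}N^{\bar\otimes n},\quad N^{\bar\otimes0}=\mathbb C,\qquad
\Gamma(x)_{k,l}=x_{k+l}\in N^{\bar\otimes(k+l)}=N^{\bar\otimes k}\bar\otimes N^{\bar\otimes l},
\end{equation}
where $\prod$ denotes the $\ell^\infty$-direct sum. We check in Section~\ref{sec:free} that $F(N)$ is a Hopf--von Neumann algebra. If $N=\ell^\infty(X)$ then $F(N)$ is $\ell^\infty$ of the free monoid on $X$. We replace the letters by $2\times2$ matrices.

\begin{theorem}\label{thm:main}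
Let $\mathcal M=F(M_2)=\prod_{n\ge0}B((\mathbb C^2)^{\otimes n})$ and $A=\mathcal M_*$. There is $\lambda\in AP(A)$ with $\lambda^*\in AP(A)$ and $\lambda^*\lambda\notin WAP(A)$. Hence neither $AP(A)$ nor $WAP(A)$ is a $C^*$-subalgebra of $A'$.
\end{theorem}

Call $\mathcal M$ \emph{subhomogeneous} if $\mathcal M\cong\bigoplus_{q=1}^dM_{n_q}\otimes C_q$ with commutative von Neumann algebras $C_q$.

\begin{theorem}\label{thm:positive}
If $\mathcal M$ is subhomogeneous then, for every Hopf--von Neumann structure on $\mathcal M$, with $A=\mathcal M_*$, both $AP(A)$ and $WAP(A)$ are $C^*$-subalgebras of $\mathcal M$.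
\end{theorem}

For the algebras $F(N)$ these two theorems leave no middle ground.

\begin{theorem}\label{thm:dichotomy}
For a von Neumann algebra $N$ the following are equivalent:
\textup{(i)} $AP(F(N)_*)$ is a $C^*$-algebra;
\textup{(ii)} $WAP(F(N)_*)$ is a $C^*$-algebra;
\textup{(iii)} $N$ is commutative.
\end{theorem}

The failure also occurs for classical objects. For a locally compact group $G$ let $VN(G)$ be the group von Neumann algebra, generated by the left translation operators $L_G(g)$, with $\Gamma(L_G(g))=L_G(g)\otimes L_G(g)$. Its predual is the Fourier algebra $A(G)$.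

\begin{theorem}\label{thm:fourier}
Let $G=SU(2)$ or $G=SO(3)$. There is $\lambda\in AP(A(G))$ with $\lambda^*\in AP(A(G))$ and $\lambda^*\lambda\notin WAP(A(G))$.
\end{theorem}

\begin{corollary}\label{cor:subgroup}
If a locally compact group $G$ has a closed subgroup isomorphic to $SU(2)$ or $SO(3)$, then neither $AP(A(G))$ nor $WAP(A(G))$ is an algebra.
\end{corollary}

\begin{corollary}\label{cor:classification}
For a compact connected group $G$ the following are equivalent:
\textup{(i)} $AP(A(G))$ is a $C^*$-algebra;
\textup{(ii)} $WAP(A(G))$ is a $C^*$-algebra;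
\textup{(iii)} $G$ is abelian.
\end{corollary}

Section~\ref{sec:tools} restates the question, shows the obstruction on $\mathbb C^2\otimes\mathbb C^2$, and collects the tools. Theorem~\ref{thm:main} is proved in Section~\ref{sec:free}, Theorems~\ref{thm:positive} and \ref{thm:dichotomy} in Section~\ref{sec:positive}, and the results on Fourier algebras in Section~\ref{sec:fourier}. We do not attempt a classification of all Hopf--von Neumann algebras, or of all locally compact groups, for which the property holds.

\section{Slice operators and entanglement}\label{sec:tools}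

Inner products are linear in the first variable, and $|v\rangle\langle h|$ denotes the operator $u\mapsto\langle u,h\rangle v$. Thus $|v\rangle\langle h|^*=|h\rangle\langle v|$.

\subsection{The question restated}

For $y\in\mathcal M\bar\otimes\mathcal M$ let
\[
T_y:\mathcal M_*\to\mathcal M,\qquad T_y(a)=(\mathrm{id}\otimes a)(y),\qquad
\langle b,T_y(a)\rangle=\langle b\otimes a,y\rangle,\qquad \|T_y\|\le\|y\|.
\]
Since $\langle b,a\cdot\lambda\rangle=\langle b\otimes a,\Gamma(\lambda)\rangle$, the map $a\mapsto a\cdot\lambda$ is $T_{\Gamma(\lambda)}$. So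
\begin{equation}\label{eq:restate}
\lambda\in AP(A)\ (\text{resp. }WAP(A))\iff T_{\Gamma(\lambda)}\text{ is compact (resp.\ weakly compact)}.
\end{equation}
The map $y\mapsto T_y$ is linear and contractive, and the compact operators and the weakly compact operators are norm closed, so $AP(A)$ and $WAP(A)$ are norm-closed subspaces. With $a^*(x)=\overline{a(x^*)}$ we have $T_{y^*}(a)=T_y(a^*)^*$, because both sides pair with $b$ to $\overline{\langle b^*\otimes a^*,y\rangle}$. The involutions are isometric and conjugate-linear, so $T_{y^*}$ is (weakly) compact whenever $T_y$ is. As $\Gamma(\lambda^*)=\Gamma(\lambda)^*$, the spaces $AP(A)$ and $WAP(A)$ are always self-adjoint, and \emph{they are $C^*$-subalgebras if and only if they are closed under multiplication}. As $\Gamma(\lambda\mu)=\Gamma(\lambda)\Gamma(\mu)$, the issue is whether (weak) compactness of $T_y$ and $T_z$ passes to $T_{yz}$.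

\subsection{The smallest case of the obstruction}\label{sec:smallest}

Let $\mathcal M=B(\mathbb C^2)$, let $e_0,e_1$ be the standard basis, and put
\[
\psi=\tfrac1{\sqrt2}(e_0\otimes e_0+e_1\otimes e_1),\qquad y=|\psi\rangle\langle e_0\otimes e_0|,\qquad
y^*y=|e_0\otimes e_0\rangle\langle e_0\otimes e_0| .
\]
The norm of $T_y$ is the supremum of $|\langle b\otimes a,y\rangle|$ over $a,b$ in the unit ball of $\mathcal M_*$, and rank-one functionals suffice: one has to maximize
\[
|\langle y(\xi\otimes\eta),\xi'\otimes\eta'\rangle|=|\langle\xi\otimes\eta,e_0\otimes e_0\rangle|\;|\langle\psi,\xi'\otimes\eta'\rangle|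
\]
over unit vectors. By Cauchy--Schwarz $|\langle\psi,\xi'\otimes\eta'\rangle|=2^{-1/2}|\overline{\xi'_0\eta'_0}+\overline{\xi'_1\eta'_1}|\le2^{-1/2}$, and all bounds are attained when $\xi=\eta=\xi'=\eta'=e_0$. So $\|T_y\|=2^{-1/2}$, while $\|T_{y^*y}\|=1$. Product vectors see only a part of the entangled vector $\psi$, but in $y^*y$ this vector enters only through $\langle\psi,\psi\rangle=1$ and leaves behind a product vector. With $\mathbb C^d$ in place of $\mathbb C^2$ and $\psi=d^{-1/2}\sum_re_r\otimes e_r$, the two norms are $d^{-1/2}$ and $1$. Blocks with $d\to\infty$ will give a compact $T_y$ for which $T_{y^*y}$ is not even weakly compact.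

\subsection{Four tools}

\begin{lemma}\label{lem:norm}
Let $\mathcal M=\prod_kB(H_k)$ with nonzero Hilbert spaces $H_k$, and let $y=(y_{k,l})\in\mathcal M\bar\otimes\mathcal M=\prod_{k,l}B(H_k\otimes H_l)$. Then $\|T_y\|=\sup_{k,l}\beta(y_{k,l})$, where
\[
\beta(y_{k,l})=\sup\{|\langle y_{k,l}(\xi\otimes\eta),\xi'\otimes\eta'\rangle|:\ \xi,\xi'\in H_k,\ \eta,\eta'\in H_l\text{ unit vectors}\}.
\]
\end{lemma}

\begin{proof}
$\mathcal M_*$ is the $\ell^1$-direct sum of the trace classes of the $H_k$. By the singular value decomposition its unit ball is the closed convex hull of the functionals $x\mapsto\langle x_k\xi,\xi'\rangle$ with $\xi,\xi'\in H_k$ unit vectors. Hence $\|T_y\|=\sup|\langle b\otimes a,y\rangle|$ may be computed with $a,b$ of this form.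
\end{proof}

\begin{lemma}\label{lem:compact}
If in addition all $H_k$, $k=0,1,2,\dots$, are finite dimensional and
\[
\sup_{\min(k,l)\ge R}\beta(y_{k,l})\to0\qquad(R\to\infty),
\]
then $T_y$ is compact.
\end{lemma}

\begin{proof}
Let $y^{(R)}$ consist of the blocks of $y$ with $\min(k,l)<R$. The blocks with $k<R$ give an operator with range in $\bigoplus_{k<R}B(H_k)$, which is finite dimensional. The blocks with $k\ge R$ and $l<R$ give an operator that depends only on the components of $a$ with index $l<R$, so it factors through a finite-dimensional space. Thus $T_{y^{(R)}}$ has finite rank, and $\|T_y-T_{y^{(R)}}\|=\sup_{\min(k,l)\ge R}\beta(y_{k,l})\to0$ by Lemma~\ref{lem:norm}.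
\end{proof}

\begin{lemma}\label{lem:doublelimit}
Let $(a_i)$, $(b_j)$ be bounded sequences in $\mathcal M_*$ such that the following iterated limits exist and satisfy
\[
\lim_i\lim_j\langle a_i\otimes b_j,y\rangle=1,\qquad \lim_j\lim_i\langle a_i\otimes b_j,y\rangle=0 .
\]
Then $T_y$ is not weakly compact.
\end{lemma}

\begin{proof}
Otherwise $(T_yb_j)_j$ has a subnet converging weakly to some $x\in\mathcal M$. Then $\langle a_i,x\rangle=\lim_j\langle a_i\otimes b_j,y\rangle$ for each $i$, so $\lim_i\langle a_i,x\rangle=1$. Let $\Phi\in\mathcal M'$ be a weak* cluster point of $(a_i)$, regarded as a sequence in $\mathcal M'$. Then $\langle\Phi,x\rangle=1$. On the other hand $\langle\Phi,T_yb_j\rangle=\lim_i\langle a_i\otimes b_j,y\rangle$ tends to $0$ as $j\to\infty$, and $x$ is a weak limit of a subnet of $(T_yb_j)$, so $\langle\Phi,x\rangle=0$, a contradiction.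
\end{proof}

\begin{lemma}\label{lem:transfer}
Let $\iota:\mathcal M_0\to\mathcal M$ be an injective normal $*$-homomorphism, not necessarily unital, let $y_0\in\mathcal M_0\bar\otimes\mathcal M_0$ and $y=(\iota\otimes\iota)(y_0)$. Then $T_y$ is compact (weakly compact) if and only if $T_{y_0}$ is.
\end{lemma}

\begin{proof}
Let $\iota_*:\mathcal M_*\to(\mathcal M_0)_*$ be the preadjoint. Then $\langle b\otimes a,y\rangle=\langle\iota_*b\otimes\iota_*a,y_0\rangle$, that is, $T_y=\iota\,T_{y_0}\,\iota_*$. An injective $*$-homomorphism is isometric, so $\iota_*$ maps the open unit ball onto the open unit ball. Hence the image of the open unit ball under $T_y$ is the image under $\iota$ of the corresponding set for $T_{y_0}$. As an isometry onto a norm-closed subspace, $\iota$ preserves and reflects relative compactness and relative weak compactness.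
\end{proof}

\subsection{A model without a comultiplication}\label{sec:model}

Let $\mathcal M=\prod_{k\ge0}B(\mathbb C^{d_k})$ with $d_k\ge1$ nondecreasing and $d_k\to\infty$. For $k\le l$ let
\[
\psi_{k,l}=d_k^{-1/2}\sum_{r<d_k}e_r\otimes e_r\in\mathbb C^{d_k}\otimes\mathbb C^{d_l},\qquad y_{k,l}=|\psi_{k,l}\rangle\langle e_0\otimes e_0|,
\]
and let $y_{k,l}=0$ for $k>l$. Then $\beta(y_{k,l})\le d_{\min(k,l)}^{-1/2}$, so $T_y$ is compact by Lemma~\ref{lem:compact}. If $\omega_k$ denotes the vector state of $e_0$ on the $k$-th summand, $\langle\omega_i\otimes\omega_j,y^*y\rangle$ is $1$ for $i\le j$ and $0$ for $i>j$, so $T_{y^*y}$ is not weakly compact by Lemma~\ref{lem:doublelimit}. The entanglement makes $T_y$ compact, and the order relation $i\le j$ prevents weak compactness of $T_{y^*y}$.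

What remains is to find such a $y$ of the form $\Gamma(\lambda)$. Then the blocks $y_{k,l}$ can no longer be chosen independently: all of them are determined by the single element $\lambda$.

\section{The counterexample}\label{sec:free}

\subsection{The free construction}

The formula \eqref{eq:free} defines a unital normal $*$-homomorphism from $F(N)$ into $\prod_{k,l}N^{\bar\otimes k}\bar\otimes N^{\bar\otimes l}=F(N)\bar\otimes F(N)$. It is injective because $\Gamma(x)_{0,l}=x_l$. It is coassociative because the $(k,l,m)$ component of both $(\Gamma\otimes\mathrm{id})\Gamma(x)$ and $(\mathrm{id}\otimes\Gamma)\Gamma(x)$ is $x_{k+l+m}$. So $F(N)$ is a Hopf--von Neumann algebra. In its predual the product of $a$ in degree $k$ and $b$ in degree $l$ is $a\otimes b$ in degree $k+l$.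

\begin{remark}
The example is not degenerate. The functional $x\mapsto x_0$ is a counit, and $F(N)$ satisfies cancellation: the spans of $\Gamma(F(N))(1\otimes F(N))$ and $\Gamma(F(N))(F(N)\otimes1)$ are weak*-dense. Indeed, let $x$ be supported in degree $k+l$ and let $z$ be the unit of degree $l$. Then $\Gamma(x)(1\otimes z)$ is $x_{k+l}$ placed in the block $(k,l)$, so the first span contains every block $N^{\bar\otimes k}\bar\otimes N^{\bar\otimes l}$. With $z$ the unit of degree $k$, $\Gamma(x)(z\otimes1)$ gives the same for the second span.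
\end{remark}

\subsection{Vectors entangled across every cut}

We look for $\lambda_n=|\psi_n\rangle\langle e_0^{\otimes n}|$ on $(\mathbb C^2)^{\otimes n}$. The block $\Gamma(\lambda)_{k,l}=\lambda_{k+l}$ is the same operator for all $k,l$ with $k+l=n$; only the place where the tensor product is cut varies. So the one vector $\psi_n$ has to be strongly entangled across all cuts $(k,l)$ with $k$ and $l$ large. Pairing neighboring factors does not work: with $\psi$ from Section~\ref{sec:smallest}, $\psi\otimes\psi$ is a product vector for the cut $(2,2)$. Pairing the first factor with the last, the second with the last but one, and so on, does work, because a cut at distance $k$ from the nearer end separates $k$ pairs (Figure~\ref{fig:rainbow}).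

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\foreach \i in {1,...,8} {\fill (\i,0) circle (2pt); \node[below] at (\i,-0.1) {\small $\i$};}
\draw (1,0) arc (180:0:3.5);
\draw (2,0) arc (180:0:2.5);
\draw (3,0) arc (180:0:1.5);
\draw (4,0) arc (180:0:0.5);
\draw[dashed] (3.5,-0.9) -- (3.5,3.9);
\node at (2,-1.1) {\small $k=3$};
\node at (6,-1.1) {\small $l=5$};
\end{tikzpicture}
\caption{The vector $\psi_8\in(\mathbb C^2)^{\otimes8}$. Each dot is a tensor factor $\mathbb C^2$, and each arc joins two factors that are in the state $2^{-1/2}(e_0\otimes e_0+e_1\otimes e_1)$. The dashed cut between the first $k=3$ and the last $l=5$ factors crosses $\min(k,l)=3$ arcs, and unit product vectors relative to this cut have inner product at most $2^{-3/2}$ in modulus with $\psi_8$.}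
\label{fig:rainbow}
\end{figure}

For a word $w\in\{0,1\}^m$ let $e_w=e_{w_1}\otimes\dots\otimes e_{w_m}$ and let $\widetilde{w}$ be the reversed word. Put
\[
\psi_{2m}=2^{-m/2}\sum_{w\in\{0,1\}^m}e_w\otimes e_{\widetilde{w}}\in(\mathbb C^2)^{\otimes2m},\qquad \psi_0=1 .
\]
For instance $\psi_4=\frac12(e_{0000}+e_{0110}+e_{1001}+e_{1111})$. Cut after the first factor, it is
\[
\psi_4=2^{-1/2}\bigl(e_0\otimes(\psi_2\otimes e_0)+e_1\otimes(\psi_2\otimes e_1)\bigr).
\]

\begin{lemma}\label{lem:rainbow}
Let $k+l=2m$. For unit vectors $\xi\in(\mathbb C^2)^{\otimes k}$, $\eta\in(\mathbb C^2)^{\otimes l}$,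
\[
|\langle\psi_{2m},\xi\otimes\eta\rangle|\le2^{-\min(k,l)/2}.
\]
\end{lemma}

\begin{proof}
Let $k\le l$, so $k\le m$. Writing $w=uw'$ with $u\in\{0,1\}^k$ we have $\widetilde{w}=\widetilde{w'}\,\widetilde{u}$, hence
\[
\psi_{2m}=2^{-k/2}\sum_{u\in\{0,1\}^k}e_u\otimes f_u,\qquad f_u=\psi_{2(m-k)}\otimes e_{\widetilde{u}}.
\]
Both $(e_u)_u$ and $(f_u)_u$ are orthonormal, so the Cauchy--Schwarz and Bessel inequalities give
\[
|\langle\psi_{2m},\xi\otimes\eta\rangle|\le2^{-k/2}\sum_u|\langle e_u,\xi\rangle||\langle f_u,\eta\rangle|\le2^{-k/2}.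
\]
If $l\le k$, reverse the order of the $2m$ tensor factors. The words $w\widetilde{w}$ are palindromes, so $\psi_{2m}$ is fixed, while $\xi\otimes\eta$ becomes a product of unit vectors for the cut $(l,k)$. The first case gives the bound $2^{-l/2}$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

Lemma~\ref{lem:rainbow} gives compactness for $\lambda_n=|\psi_n\rangle\langle e_0^{\otimes n}|$ with $n$ in any set $E$ of even numbers. The set $E$ serves the other half. We shall meet the function $1_E(k+l)$, and it must reproduce the order relation of the model in Section~\ref{sec:model}. Not every $E$ will do: if $E$ were the set of all even integers $n\ge0$, then with $p_k=|e_0^{\otimes k}\rangle\langle e_0^{\otimes k}|$ the operator $T_{\Gamma(\lambda^*\lambda)}$ would have its range in the span of $\sum_{k\text{ even}}p_k$ and $\sum_{k\text{ odd}}p_k$. We take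
\[
E=\{2\cdot4^i+4^j:\ 1\le i\le j\}\subset2\mathbb N,\qquad
\lambda_n=\begin{cases}|\psi_n\rangle\langle e_0^{\otimes n}|,&n\in E,\\0,&n\notin E.\end{cases}
\]
Then $\lambda=(\lambda_n)\in\mathcal M$.

\emph{$\lambda\in AP(A)$.} If $k+l\in E$, then for unit vectors
\[
|\langle\Gamma(\lambda)_{k,l}(\xi\otimes\eta),\xi'\otimes\eta'\rangle|=|\langle\xi\otimes\eta,e_0^{\otimes(k+l)}\rangle|\,|\langle\psi_{k+l},\xi'\otimes\eta'\rangle|\le2^{-\min(k,l)/2}
\]
by Lemma~\ref{lem:rainbow}; otherwise the block vanishes. So $\beta(\Gamma(\lambda)_{k,l})\le2^{-\min(k,l)/2}$ for all $k,l$, and $T_{\Gamma(\lambda)}$ is compact by Lemma~\ref{lem:compact}. Since $AP(A)$ is self-adjoint, $\lambda^*\in AP(A)$.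

\emph{$\lambda^*\lambda\notin WAP(A)$.} As $\|\psi_n\|=1$, we have $(\lambda^*\lambda)_n=1_E(n)\,|e_0^{\otimes n}\rangle\langle e_0^{\otimes n}|$. Let $\omega_k\in A$ be the vector state of $e_0^{\otimes k}$ on the $k$-th summand. Since $e_0^{\otimes k}\otimes e_0^{\otimes l}=e_0^{\otimes(k+l)}$,
\[
\langle\omega_k\otimes\omega_l,\Gamma(\lambda^*\lambda)\rangle=1_E(k+l).
\]
Let $k_i=2\cdot4^i$ and $l_j=4^j$ for $i,j\ge1$. The nonzero base-4 digits of $k_i+l_j$ are a $2$ in place $i$ and a $1$ in place $j$, or a single $3$ in place $i$ if $i=j$. They determine $(i,j)$. So $k_i+l_j\in E$ if and only if $i\le j$, whence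
\[
\lim_i\lim_j1_E(k_i+l_j)=1,\qquad\lim_j\lim_i1_E(k_i+l_j)=0 .
\]
By Lemma~\ref{lem:doublelimit}, applied to $\omega_{k_i}$ and $\omega_{l_j}$, the operator $T_{\Gamma(\lambda^*\lambda)}$ is not weakly compact.

Thus $\lambda$ and $\lambda^*$ lie in $AP(A)\subseteq WAP(A)$ but $\lambda^*\lambda$ lies in neither space. \qed

\section{Subhomogeneous algebras and the dichotomy}\label{sec:positive}

The counterexample uses matrix blocks of unbounded size. We now show that with blocks of bounded size there is no counterexample.

\subsection{Proof of Theorem~\ref{thm:positive}}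

By \eqref{eq:restate} and multiplicativity of $\Gamma$ it suffices to prove, for subhomogeneous $\mathcal M$:
\begin{equation}\label{eq:claim}
\text{if $y,z\in\mathcal M\bar\otimes\mathcal M$ and $T_y,T_z$ are (weakly) compact, then $T_{yz}$ is (weakly) compact.}
\end{equation}

\paragraph{Reduction to commutative $\mathcal M$.}
Corner embeddings $M_{n_q}\to M_n$ with $n=\max n_q$ embed $\mathcal M$ normally into $M_n\otimes C$, $C=\bigoplus_qC_q$. By Lemma~\ref{lem:transfer} we may take $\mathcal M=M_n\otimes C$. Write $y=\sum e_{rs}\otimes e_{tu}\otimes y_{rstu}$ with $y_{rstu}\in C\bar\otimes C$, and similarly for $z$. For $a\in C_*$, $T_{y_{rstu}}(a)$ is the $(r,s)$ entry of $T_y$ applied to the functional $x\mapsto\langle a,x_{tu}\rangle$. Conversely, for $b\in\mathcal M_*$ and $b_{tu}(c)=b(e_{tu}\otimes c)$,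
\[
T_y(b)=\sum_{r,s,t,u}e_{rs}\otimes T_{y_{rstu}}(b_{tu}).
\]
So $T_y$ is (weakly) compact if and only if all $T_{y_{rstu}}$ are. Since
\[
(yz)_{rstu}=\sum_{v,w=1}^ny_{rvtw}z_{vswu}
\]
is a finite sum, \eqref{eq:claim} for $C$ implies \eqref{eq:claim} for $M_n\otimes C$. Here the bound $n$ on the matrix sizes is used. For comparison, in the example on $\mathbb C^d\otimes\mathbb C^d$ in Section~\ref{sec:smallest} the nonzero entry $1$ of $y^*y$ arises in this way as a sum of $d$ terms equal to $1/d$.

\paragraph{The commutative case.}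
Every commutative von Neumann algebra is of the form $C=\prod_\alpha L^\infty(\mu_\alpha)$ with probability measures $\mu_\alpha$ (take a maximal family of normal states with orthogonal supports). Its predual is the $\ell^1$-direct sum of the $L^1(\mu_\alpha)$. If all $\mu_\alpha$ are point masses, $C=\ell^\infty(X)$, then $T_{yz}(\delta_t)=T_y(\delta_t)T_z(\delta_t)$, and we can argue as for translates in the introduction. In general there are no points $t$, and the cells of finite partitions take their place.

Let $W_1,W_2\subset C$ be the norm closures of the images of the unit ball of $C_*$ under $T_y$ and $T_z$. If $T_y,T_z$ are compact, these sets are norm compact. If $T_y,T_z$ are weakly compact, these sets are weakly compact, because the norm closure of a convex set is its weak closure.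

\emph{Step 1: the set $W_1W_2=\{bc:b\in W_1,c\in W_2\}$ is relatively (weakly) compact.} In the compact case it is the image of $W_1\times W_2$ under the continuous multiplication. In the weakly compact case write $C=C(K)$ with $K$ compact. Given $b_n\in W_1$, $c_n\in W_2$, the Eberlein--\v Smulian theorem lets us pass to subsequences converging weakly to $b$ and $c$. Then $b_nc_n\to bc$ pointwise and boundedly on $K$, hence weakly by dominated convergence and the Riesz representation theorem. By Eberlein--\v Smulian again, $W_1W_2$ is relatively weakly compact.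

Let $V$ be the norm-closed absolutely convex hull of $W_1W_2$. It is compact by Mazur's theorem, respectively weakly compact by Krein's theorem. In both cases $V$ is weak*-compact, hence weak*-closed in $C$. We shall show that $T_{yz}$ maps the unit ball of $C_*$ into $V$.

\emph{Step 2: discretizing the second leg.} Fix $\alpha$, put $\mu=\mu_\alpha$, and let $y^\alpha,z^\alpha\in C\bar\otimes L^\infty(\mu)$ be the components of $y,z$. For $x\in C\bar\otimes L^\infty(\mu)$ we write again $T_x(a)=(\mathrm{id}\otimes a)(x)$, now for $a\in L^1(\mu)\subseteq C_*$; thus $T_{y^\alpha}$ is the restriction of $T_y$ to $L^1(\mu)$. For a finite partition $D=\{E_1,\dots,E_n\}$ of the underlying space, up to null sets, into sets of positive measure put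
\[
y_D=\sum_ib_i\otimes1_{E_i},\quad b_i=T_y\bigl(\mu(E_i)^{-1}1_{E_i}\bigr)\in W_1,\qquad
z_D=\sum_ic_i\otimes1_{E_i},\quad c_i=T_z\bigl(\mu(E_i)^{-1}1_{E_i}\bigr)\in W_2 .
\]
Then $\|y_D\|=\max_i\|b_i\|\le\|y\|$ and $\|z_D\|\le\|z\|$. The $1_{E_i}$ are orthogonal idempotents, so $y_Dz_D=\sum_ib_ic_i\otimes1_{E_i}$, and for $a\in L^1(\mu)$ with $\|a\|\le1$
\begin{equation}\label{eq:inV}
T_{y_Dz_D}(a)=\sum_i\Bigl(\int_{E_i}a\,d\mu\Bigr)b_ic_i\in V,\qquad\text{because }\sum_i\Bigl|\int_{E_i}a\,d\mu\Bigr|\le1 .
\end{equation}

\emph{Step 3: $y_D\to y^\alpha$ strongly as $D$ is refined.} Let $C$ act on a Hilbert space $\mathcal K$ and $L^\infty(\mu)$ on $L^2(\mu)$, and let $e_D$ be the orthogonal projection of $L^2(\mu)$ onto the span of the $1_{E_i}$. Then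
\[
y_D(\xi\otimes1)=(1\otimes e_D)\,y^\alpha(\xi\otimes1)\qquad(\xi\in\mathcal K).
\]
Indeed, if $y^\alpha=c\otimes f$, both sides equal $c\xi\otimes\sum_i\mu(E_i)^{-1}(\int_{E_i}f\,d\mu)1_{E_i}$. Both sides are linear in $y^\alpha$ and continuous from the weak* to the weak topology, so the identity holds in general. Simple functions are dense in $L^2(\mu)$, so $e_D\to1$ strongly and $y_D(\xi\otimes1)\to y^\alpha(\xi\otimes1)$. For $c'\in L^\infty(\mu)$ the operator $1\otimes c'$ commutes with $C\bar\otimes L^\infty(\mu)$; applying it gives $y_D(\xi\otimes c')\to y^\alpha(\xi\otimes c')$. The vectors $\xi\otimes c'$ are total and the net is bounded, so $y_D\to y^\alpha$ strongly. Likewise $z_D\to z^\alpha$.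

\emph{Step 4: conclusion.} Products of bounded strongly convergent nets converge strongly, so $y_Dz_D\to y^\alpha z^\alpha$ strongly and boundedly, hence weak*. For $a\in L^1(\mu)$ with $\|a\|\le1$ it follows that $T_{yz}(a)$ is the weak* limit of $T_{y_Dz_D}(a)$, so $T_{yz}(a)\in V$ by \eqref{eq:inV}. A general $a\in C_*$ with $\|a\|\le1$ is a sum $\sum_\alpha a_\alpha$ with $a_\alpha\in L^1(\mu_\alpha)$ and $\sum_\alpha\|a_\alpha\|\le1$. Here $T_{yz}(a_\alpha)\in\|a_\alpha\|V$, and as $V$ is closed and absolutely convex, $T_{yz}(a)=\sum_\alpha T_{yz}(a_\alpha)\in V$. So $T_{yz}$ is (weakly) compact. \qed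

\subsection{Proof of Theorem~\ref{thm:dichotomy}}

If $N$ is commutative, so is $F(N)$, and Theorem~\ref{thm:positive} gives (i) and (ii).

Let $N$ be noncommutative. Since $N$ is the closed span of its projections, it has a non-central projection $e$. Then $eN(1-e)\ne0$: otherwise, taking adjoints, also $(1-e)Ne=0$, so $ex=exe=xe$ for all $x\in N$. The polar decomposition of a nonzero element of $eN(1-e)$ yields a partial isometry $v\ne0$ with $vv^*\le e$ and $v^*v\le1-e$. As $vv^*$ and $v^*v$ are orthogonal, $vv^*,v,v^*,v^*v$ are $2\times2$ matrix units, which gives an injective $*$-homomorphism $\iota_1:M_2\to N$. The maps $\iota_1^{\otimes n}$, with the identity of $\mathbb C$ for $n=0$, form an injective normal $*$-homomorphism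
\[
\iota=\prod_n\iota_1^{\otimes n}:F(M_2)\to F(N),\qquad\Gamma\iota=(\iota\otimes\iota)\Gamma,
\]
where the last identity holds because the $(k,l)$ component of both sides at $x$ is $\iota_1^{\otimes(k+l)}(x_{k+l})$. Let $\lambda$ be as in Theorem~\ref{thm:main}. By Lemma~\ref{lem:transfer}, $\iota(\lambda)$ and its adjoint are in $AP(F(N)_*)$, but $\iota(\lambda)^*\iota(\lambda)=\iota(\lambda^*\lambda)\notin WAP(F(N)_*)$. So (i) and (ii) both fail. \qed

\section{Fourier algebras}\label{sec:fourier}

\subsection{The blocks of the comultiplication}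

Let $H_n$, $n\ge0$, be the space of the irreducible representation $\pi_n$ of $SU(2)$ of dimension $n+1$ (spin $n/2$), with orthonormal weight basis $e^n_m$, $m=-n/2,-n/2+1,\dots,n/2$, and the usual operators
\[
J_ze_m=m\,e_m,\qquad J_\pm e_m=\sqrt{j(j+1)-m(m\pm1)}\;e_{m\pm1}\qquad(j=n/2).
\]
Let $h_n=e^n_{n/2}$ be the highest weight vector and, for $n$ even, $D_n=e^n_0$. By the Peter--Weyl theorem $VN(SU(2))=\prod_nB(H_n)$ with $L_{SU(2)}(g)=(\pi_n(g))_n$. By the Clebsch--Gordan decomposition
\begin{equation}\label{eq:CG}
\Gamma(x)_{k,l}=\sum_nV_nx_nV_n^*,\qquad n\in\{|k-l|,|k-l|+2,\dots,k+l\},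
\end{equation}
with isometric intertwiners $V_n=V_n^{k,l}:H_n\to H_k\otimes H_l$, unique up to a phase, with orthogonal ranges: this holds for $x=L_{SU(2)}(g)$ and extends by normality. For $SO(3)$ everything is the same with only even indices. We call the values of $n$ in \eqref{eq:CG} \emph{admissible} for $(k,l)$.

We imitate Section~\ref{sec:free}. The role of $e_0^{\otimes n}$ is played by $h_n$, since $V_{k+l}h_{k+l}$ is a unimodular multiple of $h_k\otimes h_l$. The role of $\psi_n$ is played by $D_n$. For $k=l=1$, for example, $V_2D_2$ is up to a phase $2^{-1/2}(e_{1/2}\otimes e_{-1/2}+e_{-1/2}\otimes e_{1/2})$, an entangled vector. In general, let $k\equiv l$ mod $2$, so that all $n$ in \eqref{eq:CG} are even. The vector $V_nD_n$ has weight $0$, so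
\[
V_nD_n=\sum_ic_i\,e^k_i\otimes e^l_{-i},\qquad c_i=c_i^{k,l,n},\quad i\in\tfrac k2+\mathbb Z,\quad|i|\le\tfrac12\min(k,l).
\]
For unit vectors $\xi=\sum_i\xi_ie^k_i\in H_k$ and $\eta=\sum_i\eta_ie^l_i\in H_l$, Cauchy--Schwarz gives
\begin{equation}\label{eq:maxc}
|\langle V_nD_n,\xi\otimes\eta\rangle|\le\max_i|c_i|\sum_i|\xi_i||\eta_{-i}|\le\max_i|c_i|.
\end{equation}

There are two new difficulties. First, $V_nD_n$ has to be entangled in $H_k\otimes H_l$ for \emph{all} admissible $n$, uniformly; by \eqref{eq:maxc} it suffices to bound Clebsch--Gordan coefficients, which is done in Section~\ref{sec:deloc}. Second, a block $\Gamma(\lambda)_{k,l}$ with $k\equiv l$ mod $2$ now contains a term for every $n\in E$ with $|k-l|\le n\le k+l$; to control their number, $E$ must be chosen with more care (Section~\ref{sec:E}).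

\subsection{Delocalization of Clebsch--Gordan coefficients}\label{sec:deloc}

\begin{proposition}\label{prop:deloc}
Let
\[
\delta(r)=\sup\{|c_i^{k,l,n}|:\ k\equiv l\ (\mathrm{mod}\ 2),\ \min(k,l)\ge r,\ \text{all admissible }n\text{ and all }i\}.
\]
Then $\delta(r)\to0$ as $r\to\infty$.
\end{proposition}

For fixed $k,l$ the vectors $(c_i^{k,l,n})_i$ are the normalized eigenvectors of the Casimir operator on the zero-weight space of $H_k\otimes H_l$, where it is a tridiagonal matrix. Suppose an entry stayed large. If it lies far from the ends of the index range, or if $|k-l|\to\infty$, we recenter and rescale at this entry and pass to the limit. The result is an $\ell^2$ eigenvector of a limiting tridiagonal matrix, either the free one on $\mathbb Z$ or the one of the Hermite polynomials, and neither has any. The remaining regime, a large entry near an end with $|k-l|$ bounded, is excluded directly by a trace estimate.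

\begin{proof}
Write $j_1=k/2$, $j_2=l/2$, $j=n/2$. The flip $H_k\otimes H_l\to H_l\otimes H_k$ is an intertwiner, so $|c_i^{l,k,n}|=|c_{-i}^{k,l,n}|$, and we may assume $j_1\ge j_2$. The Weyl element of $SU(2)$ maps each $e_m$ to a unimodular multiple of $e_{-m}$, in particular $D_n$ to a multiple of itself, so $|c_{-i}|=|c_i|$.

\emph{(a) A trace estimate.} The projection $P=V_nV_n^*$ commutes with $\pi_k\otimes\pi_l$ and has trace $2j+1$. By Schur's lemma its partial trace over $H_l$ is $\frac{2j+1}{2j_1+1}1$. Since $V_nD_n$ is a unit vector in the range of $P$,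
\[
|c_i|^2\le\langle P(e_i\otimes e_{-i}),e_i\otimes e_{-i}\rangle\le\sum_m\langle P(e_i\otimes e_m),e_i\otimes e_m\rangle=\frac{2j+1}{2j_1+1}.
\]

\emph{(b) The recurrence.} The vector $V_nD_n$ is an eigenvector with eigenvalue $j(j+1)$ of the Casimir operator
\[
J^2=J_1^2+J_2^2+2J_{1z}J_{2z}+J_{1+}J_{2-}+J_{1-}J_{2+}.
\]
Using $a(a+1)-i(i+1)=(a-i)(a+i+1)$ for $a=j_1,j_2$,
\[
J_{1+}J_{2-}(e_i\otimes e_{-i})=\sqrt{(j_1-i)(j_1+i+1)(j_2-i)(j_2+i+1)}\;e_{i+1}\otimes e_{-i-1},
\]
and $J_{1-}J_{2+}$ is the adjoint. Number the entries from the end: $u_t=c_{j_2-t}$ for integers $0\le t\le2j_2$, and $u_t=0$ for all other integers $t$. Substituting $i=j_2-t$ we obtain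
\begin{equation}\label{eq:rec}
\alpha_tu_{t+1}+\alpha_{t-1}u_{t-1}=(j(j+1)-d_t)u_t\qquad(0\le t\le2j_2),
\end{equation}
where $\alpha_t\ge0$, $\alpha_{-1}=0$ and
\begin{align*}
\alpha_t^2&=(j_1+j_2-t)(j_1-j_2+t+1)(2j_2-t)(t+1),\\
d_t&=j_1(j_1+1)+j_2(j_2+1)-2(j_2-t)^2 .
\end{align*}

Suppose the proposition fails. Then there are $\varepsilon>0$ and a sequence of data $(j_1,j_2,j,t)$ with $j_1\ge j_2\to\infty$ and $|u_t|\ge\varepsilon$; since $|c_{-i}|=|c_i|$ we may assume $i\ge0$, that is, $t\le j_2$. By (a),
\begin{equation}\label{eq:jlarge}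
2j+1\ge\varepsilon^2(2j_1+1),\qquad\text{so}\quad j\ge\varepsilon^2j_1-\tfrac12 .
\end{equation}
Recall that $\sum_t|u_t|^2=1$. We pass to subsequences freely; then either $t\to\infty$ or $t$ is constant.

\emph{Case A: $t\to\infty$.} All four factors of $\alpha_t^2$ tend to infinity: they are at least $j_1$, $t+1$, $j_2$ and $t+1$. So for fixed $s\in\mathbb Z$ we have $\alpha_{t+s}/\alpha_t\to1$, and $\alpha_t\ge t\sqrt{j_1j_2}\ge tj_2$. Also $|d_{t+s}-d_t|\le4j_2|s|+2s^2$, whence $(d_{t+s}-d_t)/\alpha_t\to0$. Put $\kappa=(j(j+1)-d_t)/\alpha_t$. By \eqref{eq:rec}, $|\kappa|\varepsilon\le|u_{t+1}|+(\alpha_{t-1}/\alpha_t)|u_{t-1}|$ is bounded, so we may assume $\kappa\to\kappa_0$. By a diagonal argument we may also assume $u_{t+s}\to v_s$ for every $s\in\mathbb Z$. As $t\to\infty$ and $2j_2-t\ge j_2\to\infty$, \eqref{eq:rec} is eventually available at $t+s$. Dividing it by $\alpha_t$ and passing to the limit, we get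
\[
v_{s+1}+v_{s-1}=\kappa_0v_s\quad(s\in\mathbb Z),\qquad\sum_s|v_s|^2\le1,\qquad|v_0|\ge\varepsilon .
\]
The Fourier series $\hat v\in L^2$ of $v$ satisfies $(2\cos\theta-\kappa_0)\hat v(\theta)=0$ almost everywhere. So $\hat v=0$ and $v=0$, a contradiction.

\emph{Case B: $t=\tau$ is constant.} Put $\Delta=j_1-j_2$, a nonnegative integer because $k\equiv l$ mod $2$. Passing to a subsequence, either $\Delta$ is constant or $\Delta\to\infty$.

\emph{Case B1: $\Delta$ constant.} Then $\alpha_\tau^2$ and $\alpha_{\tau-1}^2$ are $O(j_2^2)$. In $d_\tau$ with $j_1=j_2+\Delta$ the terms $j_2^2$ cancel, so $d_\tau=O(j_2)$. But $j(j+1)/j_2\to\infty$ by \eqref{eq:jlarge}. Dividing \eqref{eq:rec} at $\tau$ by $j_2$, the left side stays bounded, while the right side does not, because $|u_\tau|\ge\varepsilon$. This is a contradiction.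

\emph{Case B2: $\Delta\to\infty$.} Put $S=\sqrt{2j_2(j_1+j_2)\Delta}\ge j_2\sqrt{2\Delta}$. For each fixed $t\ge0$,
\[
\frac{\alpha_t^2}{S^2}=\frac{j_1+j_2-t}{j_1+j_2}\cdot\frac{\Delta+t+1}{\Delta}\cdot\frac{2j_2-t}{2j_2}\cdot(t+1)\to t+1,\qquad
\frac{d_t-d_\tau}{S}=\frac{O(j_2)}{S}\to0 .
\]
By \eqref{eq:rec} at $\tau$ and $|u_\tau|\ge\varepsilon$ the numbers $\kappa=(j(j+1)-d_\tau)/S$ are bounded. We may assume $\kappa\to\kappa_0$ and $u_t\to v_t$ for all $t\ge0$. Then $v\in\ell^2(\mathbb Z_{\ge0})$, $v_\tau\ne0$ and, with $v_{-1}=0$,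
\[
\sqrt{t+1}\,v_{t+1}+\sqrt t\,v_{t-1}=\kappa_0v_t\qquad(t\ge0).
\]
Let $\gamma$ be the standard Gaussian measure on $\mathbb R$ and $\mathsf h_t$ the normalized Hermite polynomials, which are orthonormal in $L^2(\gamma)$ and satisfy $x\,\mathsf h_t=\sqrt{t+1}\,\mathsf h_{t+1}+\sqrt t\,\mathsf h_{t-1}$. Put $f=\sum_tv_t\mathsf h_t\in L^2(\gamma)$. The recurrence for $v$ says that $\int(x-\kappa_0)f\,\mathsf h_t\,d\gamma=0$ for all $t$. So the complex measure $d\nu=(x-\kappa_0)f\,d\gamma$ annihilates all polynomials. By Cauchy--Schwarz $\int e^{|x|}\,d|\nu|<\infty$, hence the Fourier transform of $\nu$ is analytic in a strip around $\mathbb R$, and all its derivatives at $0$ vanish. Therefore $\nu=0$ and $f=0$, contradicting $v_\tau\ne0$.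
\end{proof}

\subsection{The set $E$}\label{sec:E}

As in Section~\ref{sec:free} we want $E=\{k_i+l_j:1\le i\le j\}$ such that $k_i+l_j\in E$ only for $i\le j$. The differences $k_{i'}-k_i$ then recur in $E$ infinitely often, so gaps in $E$ cannot tend to infinity. What we can achieve is that an interval containing $N\ge2$ points of $E$ is long in terms of $N$ and of the function $\delta$.

For $N\ge1$ choose $R_N$ with $\delta(r)\le N^{-2}$ for all $r\ge R_N$; this is possible by Proposition~\ref{prop:deloc}. Choose strictly increasing integers $p_i\ge1$ such that $k_i:=2\cdot4^{p_i}$ satisfies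
\[
k_N-k_{N-1}>2R_N\qquad(N\ge2),
\]
and then strictly increasing integers $q_j\ge1$ such that $l_j:=4^{q_j}$ satisfies
\begin{equation}\label{eq:clusters}
l_j\ge l_{j-1}+k_{j-1}+k_{j(j+1)/2}\qquad(j\ge2).
\end{equation}
Put $E=\{k_i+l_j:1\le i\le j\}$. All its elements are even. As in the proof of Theorem~\ref{thm:main}, base-4 digits show that $k_i+l_j$ determines $(i,j)$, so
\begin{equation}\label{eq:Eorder}
k_i+l_j\in E\iff i\le j .
\end{equation}
The differences $k_N-k_{N-1}$ increase with $N$, because $k_{N+1}-k_N\ge3k_N$.

\begin{lemma}\label{lem:count}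
If a closed interval of length $2r$ contains exactly $N\ge2$ points of $E$, then $\delta(r)\le N^{-2}$.
\end{lemma}

\begin{proof}
We show $2r\ge k_N-k_{N-1}$. Then $r>R_N$ and the claim follows. The set $E$ is the union of the clusters $\{l_j+k_i:1\le i\le j\}$, $j\ge1$, and these are ordered, since the largest element $l_{j-1}+k_{j-1}$ of one is less than $l_j$ by \eqref{eq:clusters}.

Suppose the $N$ points lie in one cluster, with extreme indices $i<i'$. Then $i'\ge N$, so $2r\ge k_{i'}-k_i\ge k_{i'}-k_{i'-1}\ge k_N-k_{N-1}$.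

Otherwise let $j\ge2$ be the largest index of a cluster that is hit. Then $N\le1+2+\dots+j=j(j+1)/2$, and the interval contains a point greater than $l_j$ and one that is at most $l_{j-1}+k_{j-1}$. By \eqref{eq:clusters}, $2r\ge l_j-l_{j-1}-k_{j-1}\ge k_{j(j+1)/2}\ge k_N$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:fourier}}

Let $\lambda_n=|D_n\rangle\langle h_n|$ for $n\in E$ and $\lambda_n=0$ otherwise. All nonzero components have even index, so $\lambda=(\lambda_n)$ is defined for both groups.

\emph{$\lambda\in AP(A(G))$.} By \eqref{eq:CG}, $\Gamma(\lambda)_{k,l}=0$ if $k\not\equiv l$ mod $2$. Let $k\equiv l$ mod $2$, $r=\min(k,l)$, and let $N$ be the number of points of $E$ in $[|k-l|,k+l]$, an interval of length $2r$. Then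
\[
\Gamma(\lambda)_{k,l}=\sum_{n\in E\cap[|k-l|,k+l]}|V_nD_n\rangle\langle V_nh_n|,
\qquad\text{so}\qquad\beta(\Gamma(\lambda)_{k,l})\le N\delta(r)
\]
by \eqref{eq:maxc} and $\|V_nh_n\|=1$. Let $0<\varepsilon<\frac12$. If $N\ge1/\varepsilon$, then $N\ge2$ and $N\delta(r)\le1/N\le\varepsilon$ by Lemma~\ref{lem:count}. If $N<1/\varepsilon$, then $N\delta(r)\le\delta(r)/\varepsilon\le\varepsilon$ as soon as $r$ is so large that $\delta(r)\le\varepsilon^2$. Hence $\sup_{\min(k,l)\ge R}\beta(\Gamma(\lambda)_{k,l})\to0$ as $R\to\infty$, and $T_{\Gamma(\lambda)}$ is compact by Lemma~\ref{lem:compact}. So $\lambda\in AP(A(G))$, and $\lambda^*\in AP(A(G))$ by self-adjointness.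

\emph{$\lambda^*\lambda\notin WAP(A(G))$.} We have $(\lambda^*\lambda)_n=1_E(n)\,|h_n\rangle\langle h_n|$. Let $\omega_k$ be the vector state of $h_k$. By \eqref{eq:CG}, for even $k,l$,
\[
\langle\omega_k\otimes\omega_l,\Gamma(\lambda^*\lambda)\rangle=\sum_{n\in E\cap[|k-l|,k+l]}|\langle h_k\otimes h_l,V_nh_n\rangle|^2=1_E(k+l).
\]
Indeed, $V_nh_n$ has weight $n/2$ and $h_k\otimes h_l$ has weight $(k+l)/2$, so they are orthogonal unless $n=k+l$; and the weight space for $(k+l)/2$ in $H_k\otimes H_l$ is one dimensional, so $V_{k+l}h_{k+l}$ is a unimodular multiple of $h_k\otimes h_l$. Taking $k=k_i$ and $l=l_j$, which are even and so available also for $SO(3)$, we see from \eqref{eq:Eorder} that Lemma~\ref{lem:doublelimit} applies to $\omega_{k_i}$ and $\omega_{l_j}$. \qed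

\subsection{Proofs of the corollaries}

\begin{proof}[Proof of Corollary~\ref{cor:subgroup}]
Let $H\subseteq G$ be the subgroup. By Herz's restriction theorem \cite{herz}, $L_H(h)\mapsto L_G(h)$ extends to an injective normal $*$-homomorphism $\iota:VN(H)\to VN(G)$. On generators $\Gamma_G(\iota(L_H(h)))=L_G(h)\otimes L_G(h)=(\iota\otimes\iota)\Gamma_H(L_H(h))$, so $\Gamma_G\iota=(\iota\otimes\iota)\Gamma_H$ by normality. Let $\lambda\in VN(H)$ be as in Theorem~\ref{thm:fourier}. Lemma~\ref{lem:transfer}, applied to $\Gamma_H(\lambda)$ and $\Gamma_H(\lambda^*\lambda)$, together with self-adjointness of $AP(A(G))$, shows $\iota(\lambda),\iota(\lambda)^*\in AP(A(G))$ and $\iota(\lambda)^*\iota(\lambda)\notin WAP(A(G))$.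
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:classification}]
If $G$ is abelian, $VN(G)$ is commutative and Theorem~\ref{thm:positive} gives (i) and (ii).

Let $G$ be nonabelian. By the structure theorem for compact connected groups \cite[Ch.~9]{hm}, there is a continuous homomorphism with totally disconnected central kernel from a nonempty product $\prod_iS_i$ of simply connected simple compact Lie groups onto the commutator subgroup of $G$. Restricted to one factor $S_i$, its kernel lies in the center of $S_i$, which is finite. For any root of $S_i$ there is a homomorphism $SU(2)\to S_i$ with finite kernel. The composition $SU(2)\to G$ has finite kernel, and a finite normal subgroup of the connected group $SU(2)$ is central, so the kernel is $\{1\}$ or $\{\pm1\}$. The image is compact, hence a closed subgroup of $G$ isomorphic to $SU(2)$ or $SO(3)$. By Corollary~\ref{cor:subgroup}, (i) and (ii) fail.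
\end{proof}

\begin{thebibliography}{9}

\bibitem{herz}
C. Herz, Ann. Inst. Fourier 23 (1973).

\bibitem{hm}
Hofmann--Morris, \emph{The Structure of Compact Groups}.

\bibitem{source}
Source of the problem, available at
\url{https://www.impan.pl/shop/en/publication/transaction/download/product/88120}.

\end{thebibliography}

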